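\title{Endomorphisms of polynomial algebras that preserve an automorphism orbit}

\begin{abstract}
Let $K$ be a field of characteristic $0$, let $n\ge 2$, and let $p$ be a nonconstant polynomial in $P_n=K[x_1,\dots,x_n]$. We prove that an endomorphism $\varphi$ of $P_n$ that maps the orbit of $p$ under $\operatorname{Aut}(P_n)$ into itself is an automorphism. It suffices that $\varphi$ map the part of the orbit obtained from linear maps and shears $x_n\mapsto x_n+f(x_1,\dots,x_{n-1})$ into a single orbit, of any polynomial. The proof passes to $\mathbb C$ and studies the Euler characteristic of the fibers of the polynomial map defined by $\varphi$. If this function is not constant, we construct two shears, one generic and one that creates a single simple tangency, for which the corresponding level sets have different Euler characteristics.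
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $K$ be a commutative field of characteristic $0$ and let $P_n=K[x_1,\dots,x_n]$. Endomorphisms and automorphisms of $P_n$ are those of the $K$-algebra, and $\operatorname{Aut}(P_n)$ is the automorphism group. The orbit $\operatorname{Aut}(P_n)\cdot p$ of a polynomial $p$ is the set of forms that $p$ takes under polynomial changes of variables. An automorphism $\varphi$ maps every orbit onto itself, because $\varphi\operatorname{Aut}(P_n)=\operatorname{Aut}(P_n)$. The following converse is asked in \cite{question}.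

\begin{quote}
Let $n\ge2$, let $p\in P_n$ with $\deg p\ge1$, and let $\varphi$ be an endomorphism of $P_n$ such that for every automorphism $\alpha$ there is an automorphism $\beta$ with $\varphi(\alpha(p))=\beta(p)$. Must $\varphi$ be an automorphism?
\end{quote}

Here $\beta$ is any automorphism, and $\beta=\alpha$ is allowed; the condition says that $\varphi$ maps the orbit of $p$ into itself. A few simple cases show what is being asked. If $p$ is constant, every endomorphism fixes it, so the assumption $\deg p\ge1$ is necessary. If $n=1$, the automorphisms are $x\mapsto ax+b$ and they preserve the degree, so $\deg p=\deg\varphi(p)=\deg p\cdot\deg\varphi(x)$ forces $\deg\varphi(x)=1$. For $n\ge2$ this argument is lost, since $x_1$ and $x_1+x_2^N$ lie in one orbit. One polynomial of the orbit does not suffice: the endomorphism $x_1\mapsto x_1$, $x_2\mapsto x_1x_2$ of $P_2$ fixes $x_1$, and only another member of the orbit, such as $x_2$, whose image is reducible, reveals that it is not an automorphism. Finally, take $K=\mathbb C$ and $p=x_1$. A polynomial in the orbit of $x_1$ has a nowhere vanishing gradient, since it is a component of a map with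 everywhere invertible Jacobian matrix. Every nonzero linear form lies in this orbit, so every nonzero linear combination of $\varphi(x_1),\dots,\varphi(x_n)$ has a nowhere vanishing gradient, and the Jacobian matrix of $\varphi$ is invertible at every point. This suggests the answer yes, but it is local information, and invertibility is a global property. We use a global invariant of the orbit instead, the Euler characteristics of the level sets of a polynomial.

\begin{theorem}\label{thm:main}
Let $K$ be a field of characteristic $0$, let $n\ge2$, and let $p\in P_n$ with $\deg p\ge1$. If an endomorphism $\varphi$ of $P_n$ satisfies $\varphi(\alpha(p))\in\operatorname{Aut}(P_n)\cdot p$ for all $\alpha\in\operatorname{Aut}(P_n)$, then $\varphi\in\operatorname{Aut}(P_n)$.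
\end{theorem}

The proof uses few of the automorphisms $\alpha$, and it does not use that the target orbit is that of $p$. To state this, we identify an endomorphism $\varphi$ with the polynomial map $F=(F_1,\dots,F_n)$, $F_i=\varphi(x_i)$, so that $\varphi(g)=g\circ F$. If $\alpha$ corresponds to the map $A$, then $\varphi(\alpha(p))=p\circ A\circ F$. We usually omit the composition sign, and we regard a matrix as a linear map. Write $x=(x_1,\dots,x_n)$ and $x'=(x_1,\dots,x_{n-1})$. For a polynomial $f$ in $x'$, the \emph{shear}
\[
S_f=(x',\;x_n+f(x'))
\]
is an automorphism with inverse $S_{-f}$.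

\begin{theorem}\label{thm:strong}
Let $K$, $n$, $p$ be as in Theorem~\ref{thm:main}, and let $\varphi$ be an endomorphism of $P_n$ with associated map $F$. Let $E\supseteq K$ be a field and let $p'\in E[x]$ be any polynomial. Let $N\in GL_n(K)$ be a fixed matrix such that $x_n^{\deg p}$ has nonzero coefficient in $pN$. If $pNS_fMF$ lies in the single orbit $\operatorname{Aut}(E[x])\cdot p'$ for all $f\in K[x']$ and all $M\in GL_n(K)$, then $\varphi$ is an automorphism of $P_n$.
\end{theorem}

A matrix $N$ as in the theorem always exists. Let $m=\deg p$ and let $p_m$ be the homogeneous part of degree $m$. The coefficient of $x_n^m$ in $pN$ is the value of $p_m$ at the last column of $N$. As $K$ is infinite, $p_m(v)\ne0$ for some $v\in K^n$; then $v\neq0$, and $v$ is the last column of an invertible matrix. Since the maps $NS_fM$ are automorphisms, Theorem~\ref{thm:main} is the case $E=K$, $p'=p$ of Theorem~\ref{thm:strong}, and the case $E=K$ with $p'$ arbitrary gives the following.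

\begin{corollary}\label{cor:orbits}
Let $K$, $n$, $p$ be as in Theorem~\ref{thm:main}. An endomorphism of $P_n$ that maps the orbit of $p$ into some orbit is an automorphism. The endomorphisms that preserve the orbit of $p$ are exactly the automorphisms.
\end{corollary}

Theorem~\ref{thm:strong} follows from a statement over $\mathbb C$ in which the orbit is replaced by a numerical invariant. We write $\chi$ for the topological Euler characteristic, and $\bar k$ for the algebraic closure in $\mathbb C$ of a subfield $k\subset\mathbb C$.

\begin{theorem}\label{thm:euler}
Let $k\subset\mathbb C$ be a subfield, $n\ge2$, $p\in k[x]$ with $\deg p=m\ge1$, and $F\in k[x]^n$. Let $N\in GL_n(k)$ be such that $x_n^m$ has nonzero coefficient in $pN$. Assume: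
\begin{itemize}
\item[(H)] for all $M\in GL_n(k)$ and $c\in\bar k$, the number $\chi\big(\{z\in\mathbb C^n: pNS_fMF(z)=c\}\big)$ is the same for all $f\in k[x']$.
\end{itemize}
Then $x_i\in k[F_1,\dots,F_n]$ for all $i$.
\end{theorem}

The central object is the function $\theta(b)=\chi(F^{-1}(b))$ on the target of $F$. The Euler characteristic in (H) is the integral of $\theta$, with respect to $\chi$, over a hypersurface in the target. Section~\ref{sec:tools} recalls this calculus and the other tools, and Section~\ref{sec:model} shows in the plane how a nonconstant $\theta$ is detected. Section~\ref{sec:reduction} reduces the theorems to the statement that $\theta$ is constant. Section~\ref{sec:setup} constructs the two families of shears to be compared and concludes the proof, given a count of Euler characteristics that is carried out in Sections \ref{sec:sections} and~\ref{sec:count}. Section~\ref{sec:hyp} discusses the hypotheses.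

\section{Tools}\label{sec:tools}

A \emph{variety} is a reduced separated scheme of finite type over $\mathbb C$, not necessarily irreducible, identified with its set of complex points. A property holds for \emph{generic} $f$ in a finite-dimensional complex affine space $A$ if it holds on a nonempty Zariski open subset of $A$; finitely many generic properties hold simultaneously for generic $f$. A subfield $k\subset\mathbb C$ is infinite, so $k^N$ is Zariski dense in $\mathbb C^N$ and $GL_n(k)$ is Zariski dense in $GL_n(\mathbb C)$.

\subsection*{Integration with respect to the Euler characteristic}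
For a variety $X$ the Euler characteristic $\chi(X)$ of the space of complex points equals the Euler characteristic $\chi_c(X)$ of cohomology with compact support. Hence $\chi$ is additive: $\chi(X)=\chi(Z)+\chi(X\setminus Z)$ for a closed subvariety $Z$. A \emph{constructible set} is a finite union of Zariski locally closed sets, and for such a set $V$ the sum $\chi(V)=\sum_j\chi(V_j)$ over a finite partition into locally closed sets does not depend on the partition. A function $e:X\to\mathbb Z$ is \emph{constructible} if it takes finitely many values and its level sets are constructible. For constructible $V\subset X$ put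
\[
\int_V e\,d\chi=\sum_{w\in\mathbb Z}w\,\chi\big(V\cap e^{-1}(w)\big).
\]
This integral is linear in $e$, additive in $V$, and invariant under isomorphisms of varieties. We use the following form of Fubini's theorem; see \cite{macpherson}, \cite{viro}, \cite[\S9.7]{ks}.

\begin{itemize}
\item[(F)] For a morphism $F:X\to Y$ the function $\theta(b)=\chi(F^{-1}(b))$ on $Y$ is constructible, and $\int_V\theta\,d\chi=\chi(F^{-1}(V))$ for every constructible $V\subset Y$.
\end{itemize}

\subsection*{Conjugation}
The group $\operatorname{Aut}(\mathbb C/k)$ of field automorphisms of $\mathbb C$ that fix $k$ acts on $\mathbb C^n$ coordinatewise and on $\mathbb C[x]$ through the coefficients. These actions are far from continuous, yet they preserve Euler characteristics: the $\ell$-adic \'etale cohomology of a variety depends only on the underlying scheme, and by the comparison theorem it has the same Betti numbers as the space of complex points. Therefore: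

\begin{itemize}
\item[(C)] If $I,I'\subset\mathbb C[x]$ are ideals and $\mathbb C[x]/I\cong\mathbb C[x]/I'$ as abstract rings, then the zero sets of $I$ and $I'$ have the same Euler characteristic.
\end{itemize}

\begin{lemma}\label{lem:descent}
Let $k\subset\mathbb C$ be a subfield and let $\Sigma\subset\mathbb C^n$ be a Zariski closed set stable under $\operatorname{Aut}(\mathbb C/k)$. Then the ideal $I(\Sigma)$ is generated by polynomials with coefficients in $k$, and $\Sigma\cap\bar k^n$ is Zariski dense in $\Sigma$.
\end{lemma}

\begin{proof}
First, the fixed field of $\operatorname{Aut}(\mathbb C/k)$ is $k$. Let $z\in\mathbb C\setminus k$. If $z$ is algebraic over $k$, let $z'\ne z$ be a conjugate, which exists by separability; otherwise let $z'=z+1$. There is a $k$-isomorphism $k(z)\to k(z')$ sending $z$ to $z'$. Transcendence bases of $\mathbb C$ over $k(z)$ and over $k(z')$ have the same cardinality, so this isomorphism extends to the purely transcendental extensions they generate, and then to their common algebraic closure $\mathbb C$.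

The ideal $I(\Sigma)$ is stable under $\operatorname{Aut}(\mathbb C/k)$. For each $\nu$, order the monomials of degree at most $\nu$ and consider the reduced row echelon basis of the space of elements of $I(\Sigma)$ of degree at most $\nu$. This basis is unique, and a field automorphism carries it to a basis of the same shape, so each of its members is fixed and has coefficients in $k$.

Let $G\in\mathbb C[x]$ vanish on $\Sigma\cap\bar k^n$. Write $G=\sum_i\gamma_iG_i$ with $G_i\in\bar k[x]$ and with $\gamma_i\in\mathbb C$ linearly independent over $\bar k$. Then each $G_i$ vanishes on $\Sigma\cap\bar k^n$. By the Nullstellensatz over $\bar k$, a power of $G_i$ lies in the ideal generated by the equations of $\Sigma$ over $k$. So $G_i$, and hence $G$, vanishes on $\Sigma$.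
\end{proof}

\subsection*{Geometric facts}
The count of Euler characteristics uses four standard theorems.

\begin{itemize}
\item[(R)] \emph{Hironaka's theorems.} For an irreducible projective variety $X$ there is a birational morphism $X'\to X$, with $X'$ smooth and projective, that is an isomorphism over the smooth locus of $X$. For a proper closed subset $B$ of a smooth irreducible projective variety there is a sequence of blow-ups of smooth centers lying over $B$ after which the preimage of $B$ is a simple normal crossings divisor: its components are smooth, and near each point those that pass through the point are coordinate hyperplanes of a local coordinate system.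
\item[(G)] \emph{Generic smoothness.} For a morphism $q:X\to Y$ of smooth irreducible varieties there is a nonempty Zariski open $U\subset Y$ such that $dq$ is surjective at every point of $q^{-1}(U)$. The set $q^{-1}(U)$ may be empty.
\item[(E)] \emph{Ehresmann's theorem.} Let $\mathcal W$ be a $C^\infty$ manifold with boundary, possibly empty, let $\Delta$ be a connected manifold without boundary, and let $q:\mathcal W\to\Delta$ be a proper $C^\infty$ map such that $q$ and its restriction to the boundary are submersions. Then $q$ is locally trivial, and all fibers are diffeomorphic as manifolds with boundary.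
\item[(M)] \emph{Holomorphic Morse lemma.} If a holomorphic function $\psi$ on a complex manifold of dimension $r$ has a critical point $z_0$ with $\psi(z_0)=0$ and nondegenerate Hessian, then $\psi=u_1^2+\dots+u_r^2$ in suitable holomorphic coordinates centered at $z_0$.
\end{itemize}

\section{A model case in the plane}\label{sec:model}

Let $k=\mathbb C$, $n=2$, $p=x_2$, $N=M=1$ and $c=0$. The curve $\{pS_f=0\}$ is the graph $x_2=-f(x_1)$, and by (F) the number in (H) is the integral of $\theta$ over this graph.

\begin{example}\label{ex:blowup}
Let $F(z_1,z_2)=(z_1z_2,\,z_1)$. The fiber over $(b_1,b_2)$ is a point if $b_2\ne0$, the line $z_1=0$ if $b_1=b_2=0$, and empty if $b_2=0\ne b_1$. So $\theta=1+e$, where $e=-1$ on the punctured axis $\{b_2=0,\ b_1\neq0\}$ and $e=0$ elsewhere. The graph is isomorphic to $\mathbb C$, so for $f\ne0$ the curve $C_f=\{z_1+f(z_1z_2)=0\}$ satisfies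
\[
\chi(C_f)=1+\int_{\{x_2=-f(x_1)\}}e\,d\chi=1-\#\{\text{nonzero roots of }f\}.
\]
When $f(0)\neq0$ this can be seen directly: $s\mapsto(-f(s),\,-s/f(s))$ is an isomorphism from $\mathbb C$ minus the roots of $f$ onto $C_f$, with inverse $s=z_1z_2$. For $f=(s-1)(s-2)$ we get $\chi=-1$, and for $f=(s-1)^2$ we get $\chi=0$. So (H) fails, and the polynomials $z_1+(z_1z_2-1)(z_1z_2-2)$ and $z_1+(z_1z_2-1)^2$ lie in different orbits.
\end{example}

In this example a generic $f$ of degree at most $D$ has $D$ nonzero roots, and the number drops in three ways: a root moves to $0$, where $e$ changes its value; a root moves to infinity; or two roots merge, which means that the graph becomes tangent to the axis. The third event can be produced at a point of our choosing, and its effect depends only on the value of $e$ near that point. The next example shows that some such special position is needed.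

\begin{example}\label{ex:twolines}
Let $e$ be the constructible function on $\mathbb C^2$ equal to $1$ on $\{x_2=0\}$, to $-1$ on $\{x_2=1\}$, and to $0$ elsewhere. For nonconstant $f$ its integral over the graph $x_2=-f(x_1)$ is the number of roots of $f$ minus the number of roots of $f+1$. This is $0$ whenever $f$ and $f+1$ have simple roots, whatever the degree of $f$, so generic graphs do not detect $e$. For $f=x_1^2$ the integral is $1-2=-1$.
\end{example}

The plan is therefore as follows. Let $e$ be $\theta$ minus its generic value, suppose $e\ne0$, and let $e=w\ne0$ near a smooth point $a$ of the closure $\Sigma$ of $\{e\neq0\}$, where $\Sigma$ has dimension $r$. Compare a generic hypersurface $\{pS_f=c\}$ with one that is simply tangent to $\Sigma$ at $a$ and generic otherwise. The integrals of $e$ will differ by $(-1)^rw$. The examples have $r=1$ and jumps $+1$ for $w=-1$ and $-1$ for $w=1$. If $r=0$, tangency means passing through $a$, and the jump is $w$.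

Three difficulties arise in general. For nonlinear $p$ the equation $p(x',x_n+f(x'))=c$ is not linear in $f$; we restore linearity by passing to a finite cover of $\Sigma$. If $k$ is not algebraically closed, $a$ need not have coordinates in $k$, while $f$ must have coefficients in $k$; a condition on $f$ at $a'$ then imposes conjugate conditions at the conjugate points, and these must be made harmless. Finally, we must show that nothing else changes, either at infinity or where $e$ changes its value; this requires a compactification.

\section{Reduction to a vanishing theorem for constructible functions}\label{sec:reduction}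

\begin{proof}[Theorem~\ref{thm:euler} implies Theorem~\ref{thm:strong}]
Let $k\subset K$ be the field generated over $\mathbb Q$ by the coefficients of $p$ and $F$ and the entries of $N$. It is finitely generated; fix an embedding $k\subset\mathbb C$. Let $M\in GL_n(k)$ and $f_1,f_2\in k[x']$, and put $q_i=pNS_{f_i}MF\in k[x]$. Both $q_i$ lie in the orbit of $p'$, so $q_2=\gamma(q_1)$ with $\gamma\in\operatorname{Aut}(E[x])$. Let $k_1\subset E$ be generated over $k$ by the coefficients of the polynomials $\gamma(x_i)$ and $\gamma^{-1}(x_i)$. Since $k$ is countable, $\mathbb C$ has infinite transcendence degree over $k$, so the finitely generated extension $k_1$ embeds in $\mathbb C$ over $k$. Thus $q_1$ and $q_2$ differ by a polynomial automorphism of $\mathbb C^n$, and $\{q_1=c\}\cong\{q_2=c\}$ for every $c\in\mathbb C$. So (H) holds, and Theorem~\ref{thm:euler} gives $x_i\in k[F]\subset K[F]$. Hence $\varphi$ is surjective. It is also injective: the ascending chain $\ker\varphi^\nu$ stabilizes in the noetherian ring $P_n$, and if $\ker\varphi^\nu=\ker\varphi^{\nu+1}$ and $\varphi(g)=0$, then $g=\varphi^\nu(g')$ with $\varphi^{\nu+1}(g')=0$, so $g=0$.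
\end{proof}

Passing from $K$ to the small field $k$ is what allows the embedding in $\mathbb C$, and it is the reason why Theorem~\ref{thm:euler} tests only shears with coefficients in $k$. The theorem rests on the following statement, in which the map $F$ no longer appears.

\begin{proposition}\label{prop:vanish}
Let $k\subset\mathbb C$ be a subfield, $n\ge2$, and let $p\in k[x]$ have degree $m\ge1$, with the coefficient $\lambda$ of $x_n^m$ nonzero. Let $e$ be a constructible function on $\mathbb C^n$ such that
\begin{itemize}
\item[(a)] $e(\sigma b)=e(b)$ for all $b\in\mathbb C^n$ and $\sigma\in\operatorname{Aut}(\mathbb C/k)$;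
\item[(b)] $e$ vanishes on a dense Zariski open set;
\item[(c)] for all $M\in GL_n(k)$ and $c\in\bar k$, the integral $\int_{\{pS_fM=c\}}e\,d\chi$ is the same for all $f\in k[x']$.
\end{itemize}
Then $e=0$.
\end{proposition}

\begin{proof}[Proposition~\ref{prop:vanish} implies Theorem~\ref{thm:euler}]
Replacing $p$ by $pN$, we may assume $N=1$. Let $\theta(b)=\chi(F^{-1}(b))$. This function is constructible by (F), so it has a constant value $g$ on a dense Zariski open set. Put $e=\theta-g$; then (b) holds. For $\sigma\in\operatorname{Aut}(\mathbb C/k)$, the action of $\sigma$ on coefficients fixes the $F_i$ and induces a ring isomorphism $\mathbb C[x]/(F_i-b_i)_i\to\mathbb C[x]/(F_i-\sigma b_i)_i$. By (C), $\theta(\sigma b)=\theta(b)$, which is (a). For $q=pS_fM$, (F) gives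
\[
\int_{\{q=c\}}e\,d\chi=\chi\big(\{qF=c\}\big)-g\,\chi\big(\{q=c\}\big).
\]
The first term does not depend on $f$ by (H). In the second, $\chi(\{q=c\})=\chi(\{p=c\})$ because $S_fM$ is an automorphism of $\mathbb C^n$. So (c) holds, and $\theta\equiv g$ by the proposition.

By (F) again, $1=\chi(\mathbb C^n)=\int_{\mathbb C^n}\theta\,d\chi=g$, so $\theta\equiv1$. No fiber is empty, so $F$ is surjective; in particular $F_1,\dots,F_n$ are algebraically independent. The general fiber of a dominant map $\mathbb C^n\to\mathbb C^n$ consists of $[\mathbb C(x):\mathbb C(F)]$ points, so this degree is $1$, and $x_i=u(F)/v(F)$ with coprime polynomials $u,v$. Suppose that $v$ has an irreducible factor $\pi$. For $b$ with $\pi(b)=0$ choose $z$ with $F(z)=b$; then $u(b)=z_iv(b)=0$. So $u$ vanishes on $\{\pi=0\}$ and $\pi$ divides $u$, a contradiction. Hence $v$ is constant and $x_i=G_i(F)$ with $G_i$ a complex polynomial. For polynomials of degree at most $\deg G_i$, the equation $G(F)=x_i$ is a finite linear system with coefficients in $k$ for the coefficients of $G$. It is solvable over $\mathbb C$, hence over $k$.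
\end{proof}

\section{Generic graphs and tangent graphs}\label{sec:setup}

We prove Proposition~\ref{prop:vanish} by contradiction: \emph{assume $e\ne0$.} Since $\deg p=m$, the polynomial $p$ has the form $\lambda x_n^m+(\text{terms of lower degree in }x_n)$ with $\lambda\in k^*$.

\subsection*{The point of tangency}
Let $\Sigma$ be the Zariski closure of $\{e\ne0\}$. It is nonempty, and $\Sigma\neq\mathbb C^n$ by (b), so $r=\dim\Sigma$ satisfies $0\le r\le n-1$. Every $\sigma\in\operatorname{Aut}(\mathbb C/k)$ permutes the Zariski closed sets, so $\Sigma$ is stable under $\operatorname{Aut}(\mathbb C/k)$ by (a), and Lemma~\ref{lem:descent} applies.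

Let $X_1$ be an irreducible component of $\Sigma$ of dimension $r$. The set $\{e\neq0\}\cap X_1$ is dense in $X_1$ and is a finite union of constructible level sets. One of them is dense in the irreducible variety $X_1$ and so contains a nonempty open subset of it. Removing the other components of $\Sigma$ and the singular points, we obtain a nonempty Zariski open $U\subset\Sigma$, smooth of dimension $r$, on which $e$ has a constant value $w\ne0$. By Lemma~\ref{lem:descent} there is a point $a\in U\cap\bar k^n$. Let $L=k(a)$, $d=[L:k]$, and let $\sigma_1=\mathrm{id},\sigma_2,\dots,\sigma_d$ be the $k$-embeddings $L\to\mathbb C$. The points $\sigma_i(a)$ are distinct, because the coordinates of $a$ generate $L$. The tangent space $T_a\Sigma$ is cut out by the differentials at $a$ of generators of $I(\Sigma)$ with coefficients in $k$, hence by linear equations over $L$.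

\subsection*{Coordinates}
A shear moves points in the direction of $x_n$ by an amount that depends on $x'$, so it sees $\Sigma$ only through the projection $x\mapsto x'$. We put $\Sigma$ in general position with respect to this projection. For $M\in GL_n(k)$ we may replace $(e,\Sigma,U,a)$ by $(e\circ M^{-1},M\Sigma,MU,Ma)$; this preserves (a), the field $L$, and all the properties above. Since $\int_{\{pS_f=c\}}e\circ M^{-1}\,d\chi=\int_{\{pS_fM=c\}}e\,d\chi$, hypothesis (c) gives, after the replacement:
\begin{equation}\label{eq:J}
\text{for every }c\in\bar k,\quad J_c(f)=\int_{\{pS_f=c\}}e\,d\chi\quad\text{does not depend on }f\in k[x'].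
\end{equation}
We choose $M$ so that, after the replacement, the following hold.
\begin{itemize}
\item[(i)] Some element of $I(\Sigma)$ is monic in $x_n$, so the projection $\Sigma\to\mathbb C^{n-1}$ is finite.
\item[(ii)] The points $b_i=\sigma_i(a')\in\mathbb C^{n-1}$, $i=1,\dots,d$, are distinct.
\item[(iii)] The vector $v_n=(0,\dots,0,1)$ is not in $T_a\Sigma$, so the projection $T_a\Sigma\to\mathbb C^{n-1}$ is injective.
\end{itemize}
Each is implied by a nonempty Zariski open condition on $M$, stated for the data before the replacement. For (i), fix $0\neq G\in I(\Sigma)$ and require that its homogeneous part of top degree be nonzero at $M^{-1}v_n$. For (ii), require that the first row of $M$ take distinct values at the points $\sigma_i(a)$; these values are the first coordinates of the points $\sigma_i(Ma)=M\sigma_i(a)$. For (iii), require $M^{-1}v_n\notin T_a\Sigma$, which is possible as $r\le n-1$. By density, some $M\in GL_n(k)$ satisfies all three. Put $P=\{b_1,\dots,b_d\}$; note that $b_1=a'$.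

\subsection*{The level}
We shall prescribe the value $f(a')=t_0\in L$ and take $c=p(a',a_n+t_0)$, so that $\{pS_f=c\}$ passes through $a$. If $f$ has coefficients in $k$, then $f(b_i)=\sigma_i(t_0)$ is forced, so all the values of $f$ on $P$ are frozen, and genericity of $f$ cannot control how the hypersurface meets $\Sigma$ over $P$. We use the freedom in $t_0$ to ensure that it meets $\Sigma$ over $P$ only at $a$. For instance, let $k=\mathbb Q$, $p=x_2$ and $\Sigma=\{(\sqrt2,0),(-\sqrt2,0)\}$. For rational $c$ the curve $x_2+f(x_1)=c$ with $f\in\mathbb Q[x_1]$ contains both points or neither, while $x_2+x_1=\sqrt2$ contains only the first. This is why we let $c$ range over $\bar k$.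

Consider the following polynomials in $T_1,\dots,T_d$, finite in number by (i):
\begin{itemize}
\item[($\alpha$)] $\dfrac{\partial p}{\partial x_n}(a',a_n+T_1)$;
\item[($\beta$)] $p(a',y+T_1)-p(a',a_n+T_1)$, for each $y\ne a_n$ with $(a',y)\in\Sigma$;
\item[($\gamma$)] $p(b_i,y+T_i)-p(a',a_n+T_1)$, for each $i\ge2$ and each $y$ with $(b_i,y)\in\Sigma$.
\end{itemize}
None of them is zero. In ($\alpha$) the leading term is $\lambda mT_1^{m-1}$. In ($\beta$), write $p(a',s)=\lambda s^m+\mu s^{m-1}+\cdots$; the coefficient of $T_1^{m-1}$ is $(\lambda my+\mu)-(\lambda ma_n+\mu)=\lambda m(y-a_n)\neq0$. In ($\gamma$) the degree in $T_i$ is $m\ge1$. The image of the map $L\to\mathbb C^d$, $t\mapsto(\sigma_1(t),\dots,\sigma_d(t))$, is Zariski dense: in a $k$-basis $\omega_1,\dots,\omega_d$ of $L$ it is the image of $k^d$ under the matrix $(\sigma_i(\omega_j))$, which is invertible by the linear independence of the $\sigma_i$. So there is $t_0\in L$ such that none of the polynomials vanishes at $(\sigma_1(t_0),\dots,\sigma_d(t_0))$. We fix such a $t_0$, put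
\[
c=p(a',a_n+t_0)\in L\subset\bar k,
\]
and write $J$ for $J_c$.

\subsection*{The cover on which the hypersurfaces become graphs}
To make the dependence on $f$ linear, we introduce a variable $t$ for the value of $f$. Let
\[
\widetilde\Sigma=\{(x',y,t)\in\mathbb C^{n+1}:(x',y)\in\Sigma,\ p(x',y+t)=c\},\qquad \tilde e(x',y,t)=e(x',y),\qquad \tilde a=(a',a_n,t_0)\in\widetilde\Sigma,
\]
and for $f\in\mathbb C[x']$ let $\Gamma_f=\{t=f(x')\}\subset\mathbb C^{n+1}$. The equation $p(x',y+t)=c$ has leading term $\lambda t^m$ in $t$, so $\widetilde\Sigma\to\Sigma$ is finite, and by (i) the projection $\widetilde\Sigma\to\mathbb C^{n-1}$ is finite. The map $(x',y)\mapsto(x',y,f(x'))$ is an isomorphism from $\Sigma\cap\{pS_f=c\}$ onto $\widetilde\Sigma\cap\Gamma_f$. As $e=0$ outside $\Sigma$,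
\begin{equation}\label{eq:cover}
J(f)=\int_{\widetilde\Sigma\cap\Gamma_f}\tilde e\,d\chi .
\end{equation}
The variety $\widetilde\Sigma$ is now fixed, and only the graph $\Gamma_f$ moves.

\begin{lemma}\label{lem:local}
The following hold.
\begin{itemize}
\item[(1)] $\widetilde\Sigma$ is smooth of dimension $r$ at $\tilde a$, the function $\tilde e$ equals $w$ on a Zariski neighborhood of $\tilde a$, and the projection $T_{\tilde a}\widetilde\Sigma\to\mathbb C^{n-1}$ is injective.
\item[(2)] If $f\in\mathbb C[x']$ satisfies $f(b_i)=\sigma_i(t_0)$ for all $i$, then $\tilde a$ is the only point of $\widetilde\Sigma\cap\Gamma_f$ that lies over $P$.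
\item[(3)] There is $\xi\in L^{n-1}$ such that, if $f(a')=t_0$ and $\nabla f(a')=\xi$, then the restriction of $t-f$ to $\widetilde\Sigma$ vanishes at $\tilde a$ together with its differential.
\end{itemize}
\end{lemma}

\begin{proof}
(1) Let $p_i=\partial p/\partial x_i$ evaluated at $(a',a_n+t_0)$. Then $p_i\in L$, and $p_n\ne0$ by ($\alpha$). The tangent space $T_{\tilde a}\widetilde\Sigma$ is contained in the space $T$ of vectors $(v,\tau)$ with $v\in T_a\Sigma$ and
\begin{equation}\label{eq:dt}
\tau=-v_{(n)}-\frac1{p_n}\sum_{i<n}p_i\,v_{(i)},
\end{equation}
where $v_{(i)}$ is the $i$-th coordinate of $v$. The space $T$ is a graph over $T_a\Sigma$ and has dimension $r$. Near $\tilde a$ the set $\widetilde\Sigma$ is defined by one equation in $U\times\mathbb C$, which is smooth of dimension $r+1$, so its dimension at $\tilde a$ is at least $r$. Hence $\tilde a$ is a smooth point of dimension $r$ with tangent space $T\cong T_a\Sigma$, which injects into $\mathbb C^{n-1}$ by (iii). On the preimage of $U$ we have $\tilde e=w$.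

(2) A point of $\widetilde\Sigma\cap\Gamma_f$ over $b_i$ has the form $(b_i,y,\sigma_i(t_0))$ with $(b_i,y)\in\Sigma$ and $p(b_i,y+\sigma_i(t_0))=c=p(a',a_n+t_0)$. This is excluded by ($\gamma$) if $i\ge2$, and by ($\beta$) if $i=1$ and $y\neq a_n$.

(3) The space $T_a\Sigma$ has a basis of vectors in $L^n$, and the right side of \eqref{eq:dt} takes values in $L$ on it. The projections of the basis vectors to $L^{n-1}$ are linearly independent, so there is $\xi\in L^{n-1}$ such that the right side of \eqref{eq:dt} equals $\xi\cdot v'$ for all $v\in T_a\Sigma$, where $v'$ is the projection of $v$. On $(v,\tau)\in T$ the differential of $t-f$ is $\tau-\nabla f(a')\cdot v'=(\xi-\nabla f(a'))\cdot v'$.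
\end{proof}

Partition $\widetilde\Sigma$ into strata as follows. Let $Y_0$ be a smooth irreducible Zariski open neighborhood of $\tilde a$ in $\widetilde\Sigma$, of dimension $r$, on which $\tilde e=w$. Partition the closed set $\widetilde\Sigma\setminus Y_0$ into smooth irreducible locally closed sets $Y_1,\dots,Y_R$ such that $\tilde e$ has a constant value $w_j$ on $Y_j$, and put $w_0=w$. Then $\tilde a\notin\overline{Y_j}$ for $j\ge1$, and \eqref{eq:cover} becomes
\begin{equation}\label{eq:strata}
J(f)=\sum_{j=0}^Rw_j\,\chi(Y_j\cap\Gamma_f).
\end{equation}

\subsection*{Two spaces of polynomials}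
Let $D\ge2d$ be an integer and let $V=\{f\in\mathbb C[x']:\deg f\le D\}$. We want graphs tangent to $Y_0$ at $\tilde a$, with $f$ defined over $k$ and otherwise generic. The complex polynomials with the right $1$-jet at $a'$ alone would not do, since those with coefficients in $k$ satisfy the conjugate conditions as well and are not dense among them when $d>1$. So we impose all the conjugate conditions:
\begin{gather*}
V^{\mathrm{tan}}=\{f\in V: f(b_i)=\sigma_i(t_0),\ \nabla f(b_i)=\sigma_i(\xi)\ \text{ for } i=1,\dots,d\},\\
H=\{h\in V: h\text{ vanishes to order at least }2\text{ at every point of }P\}.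
\end{gather*}

\begin{lemma}\label{lem:jets}
$V^{\mathrm{tan}}$ is a nonempty affine space with direction $H$, and $V^{\mathrm{tan}}\cap k[x']$ is Zariski dense in $V^{\mathrm{tan}}$.
\end{lemma}

\begin{proof}
Consider the $k$-linear map $j:V\cap k[x']\to L\times L^{n-1}$, $f\mapsto(f(a'),\nabla f(a'))$. Tensor it with $\mathbb C$ and use the isomorphism $L\otimes_k\mathbb C\cong\mathbb C^d$ given by the $\sigma_i$. Since $\sigma_i(f(a'))=f(b_i)$ for $f\in k[x']$, the map becomes
\[
j_{\mathbb C}:V\to(\mathbb C\times\mathbb C^{n-1})^d,\qquad f\mapsto\big(f(b_i),\nabla f(b_i)\big)_{i},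
\]
with kernel $H$. This map is surjective. Indeed, by (ii) there are affine functions $l_{ij}$, $i\ne j$, with $l_{ij}(b_j)=0\neq l_{ij}(b_i)$. The polynomials $(\mu+\nu\cdot(x'-b_i))\prod_{j\ne i}l_{ij}^2$, with $\mu\in\mathbb C$ and $\nu\in\mathbb C^{n-1}$, have degree at most $2d-1$, vanish to order $2$ at $b_j$ for $j\neq i$, and realize every $1$-jet at $b_i$ because the product does not vanish there. Consequently $j$ is surjective, and $\ker j\otimes_k\mathbb C=H$. Choose $f_0$ with $j(f_0)=(t_0,\xi)$. Then $V^{\mathrm{tan}}=f_0+H$ contains $f_0+\ker j$, which is dense in it.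
\end{proof}

The comparison announced in Section~\ref{sec:model} takes the following form.

\begin{proposition}\label{prop:jump}
There are an integer $D\ge2d$ and integers $N_0,\dots,N_R$ such that
\begin{itemize}
\item[(1)] for generic $f\in V$, $\chi(Y_j\cap\Gamma_f)=N_j$ for all $j$;
\item[(2)] for generic $f\in V^{\mathrm{tan}}$, $\chi(Y_j\cap\Gamma_f)=N_j$ for $j\ge1$, and $\chi(Y_0\cap\Gamma_f)=N_0+(-1)^r$.
\end{itemize}
\end{proposition}

\begin{proof}[Proposition~\ref{prop:jump} implies Proposition~\ref{prop:vanish}]
The set $V\cap k[x']$ is dense in $V$, and $V^{\mathrm{tan}}\cap k[x']$ is dense in $V^{\mathrm{tan}}$ by Lemma~\ref{lem:jets}. So there are $f,f_1\in k[x']$ satisfying the conclusions of (1) and (2), respectively. By \eqref{eq:strata}, $J(f_1)=J(f)+(-1)^rw$, and by \eqref{eq:J}, $J(f_1)=J(f)$. Thus $w=0$, a contradiction.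
\end{proof}

\section{Zero sets of sections of a line bundle}\label{sec:sections}

The proof of Proposition~\ref{prop:jump} expresses $\chi(Y_j\cap\Gamma_f)$ through zero sets of sections of a line bundle on smooth projective varieties. This section contains the two general facts needed. Let $X$ be a smooth variety, $\mathcal M$ a line bundle on $X$, and $s$ a section. In a local trivialization $s$ is a function, and at a zero $z$ of $s$ a change of trivialization multiplies the differential $d_zs$ by a nonzero number. We call $s$ \emph{transverse at $z$} if $d_zs\neq0$, and \emph{transverse} if this holds at all zeros. On a component of dimension $0$ this means that $s$ has no zero. If $s(z)=0$ and $d_zs=0$, the Hessian of $s$ at $z$ is a quadratic form on $T_zX$, again well defined up to a nonzero factor.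

\begin{lemma}\label{lem:bertini}
Let $X$ be a smooth variety, $\mathcal M$ a line bundle on $X$, $A$ a finite-dimensional complex affine space, and $f\mapsto s_f$ an affine map $A\to H^0(X,\mathcal M)$.
\begin{itemize}
\item[(1)] If for every $z\in X$ the map $f\mapsto s_f(z)$ is not constant, then $s_f$ is transverse for generic $f\in A$.
\item[(2)] If $X$ is projective, the set $A^{\mathrm{tr}}$ of those $f$ for which $s_f$ is transverse is Zariski open in $A$, and $\chi(\{s_f=0\})$ is constant on $A^{\mathrm{tr}}$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $\mathcal I=\{(z,f)\in X\times A:s_f(z)=0\}$ and let $q:\mathcal I\to A$ be the projection. In a local trivialization, $\mathcal I$ is the zero set of the function $\Phi(z,f)=s_f(z)$, whose differential at $(z,f)$ is $(v,h)\mapsto d_zs_f(v)+\Lambda_z(h)$, where $\Lambda_z$ is the linear part of $f\mapsto s_f(z)$.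

(1) Here $\Lambda_z\neq0$ for all $z$, so $\mathcal I$ is smooth with tangent space $\ker d\Phi$. By (G), applied to each component of $\mathcal I$, for generic $f$ the differential $dq$ is surjective at all points $(z,f)\in\mathcal I$. At such a point choose $h$ with $\Lambda_z(h)\neq0$. By surjectivity there is $v$ with $d_zs_f(v)+\Lambda_z(h)=0$, so $d_zs_f\ne0$.

(2) The pairs $(z,f)\in\mathcal I$ with $d_zs_f=0$ form a Zariski closed subset of $X\times A$. As $X$ is projective, its image in $A$ is closed, and $A^{\mathrm{tr}}$ is the complement. Over $A^{\mathrm{tr}}$ we have $d_zs_f\neq0$ at all points of $\mathcal I$, so $\mathcal I$ is a manifold there and $q$ is a submersion: given $h$, one can solve $d_zs_f(v)=-\Lambda_z(h)$. The map $q$ is proper since $X$ is compact. The set $A^{\mathrm{tr}}$ is connected, because the complex line through two of its points meets it in the complement of a finite set. By (E), all fibers over $A^{\mathrm{tr}}$ are diffeomorphic.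
\end{proof}

The second fact computes the effect of one simple tangency.

\begin{lemma}\label{lem:morse}
Let $Z$ be a smooth irreducible projective variety of dimension $r\ge1$, $\mathcal M$ a line bundle on $Z$, $z_0\in Z$, and $s,s'$ sections of $\mathcal M$. Assume that $s(z_0)=0$, $d_{z_0}s=0$, the Hessian of $s$ at $z_0$ is nondegenerate, and $s$ is transverse at its other zeros. Assume that $s'$ is transverse and $s'(z_0)\neq0$. Then
\[
\chi(\{s=0\})=\chi(\{s'=0\})+(-1)^r .
\]
\end{lemma}

\begin{proof}
Let $s_\epsilon=s+\epsilon(s'-s)$ for $\epsilon\in\mathbb C$, and $W_\epsilon=\{s_\epsilon=0\}$. Apply Lemma~\ref{lem:bertini}(2) to this family. Since $s_1=s'$ is transverse, $s_\epsilon$ is transverse and $\chi(W_\epsilon)=\chi(W_1)$ for all but finitely many $\epsilon$. Let $\Delta$ be an open disc about $0$ such that this holds on $\Delta\setminus\{0\}$. We compare $W_0$ with $W_\epsilon$ for small $\epsilon\neq0$, inside and outside a small ball about $z_0$.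

\emph{The local model.} As $(s-s')(z_0)=-s'(z_0)\neq0$, the quotient $\psi=s/(s-s')$ is a holomorphic function near $z_0$, and there the equation $s_\epsilon=0$ reads $\psi=\epsilon$. The function $\psi$ vanishes to order $2$ at $z_0$, and its Hessian is a nonzero multiple of that of $s$. By (M) there is a chart about $z_0$, on which $s-s'$ has no zero, with coordinates $u=(u_1,\dots,u_r)$ such that $\psi=\sum u_i^2$. Let $B=\{|u|\le\delta\}$ be a compact ball in this chart, with interior $B^\circ$ and boundary sphere $\partial B$. Then $W_\epsilon\cap B=B\cap\{\psi=\epsilon\}$.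

\emph{Outside the ball.} Let $u\in\partial B$ with $\psi(u)=0$. The differential $d_u\psi=2\sum u_i\,du_i$ is a nonzero complex linear form, hence onto $\mathbb C$. The radial vector $u$ satisfies $d_u\psi(u)=2\psi(u)=0$, and it is not tangent to $\partial B$. So the tangent space of the chart is $T_u\partial B+\mathbb Ru$, and $d_u\psi$ maps $T_u\partial B$ onto $\mathbb C$. The points of $\partial B$ at which $\psi|_{\partial B}$ is not a submersion form a compact set whose image under $\psi$ does not contain $0$. Shrink $\Delta$ so that it misses this image and has radius less than $\delta^2$. (For $r=1$ this means that $\psi^{-1}(\Delta)\cap\partial B$ is empty.) Let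
\[
\mathcal W'=\{(z,\epsilon)\in(Z\setminus B^\circ)\times\Delta:s_\epsilon(z)=0\}.
\]
The projection $\mathcal W'\to\Delta$ is proper since $Z\setminus B^\circ$ is compact. At each point $(z,\epsilon)\in\mathcal W'$ we have $d_zs_\epsilon\ne0$: for $\epsilon\neq0$ by the choice of $\Delta$, and for $\epsilon=0$ because $z\neq z_0$. So near such a point the zero set of $s_\epsilon(z)$ in $Z\times\Delta$ is a manifold that submerses onto $\Delta$. Over the chart this zero set is the graph of $\psi$, so $\mathcal W'$ is there identified with $\psi^{-1}(\Delta)\cap\{|u|\ge\delta\}$. Thus $\mathcal W'$ is a manifold with boundary $\psi^{-1}(\Delta)\cap\partial B$, on which the projection is the submersion $\psi|_{\partial B}$. By (E) the fibers $W_\epsilon\setminus B^\circ$, $\epsilon\in\Delta$, are diffeomorphic as compact manifolds with boundary. Removing the boundaries, we see that the spaces $W_\epsilon\setminus B$ are homeomorphic. The long exact sequence of cohomology with compact support for the closed subset $W_\epsilon\cap B$ of the compact space $W_\epsilon$ gives $\chi(W_\epsilon)=\chi_c(W_\epsilon\setminus B)+\chi(W_\epsilon\cap B)$. Hence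
\begin{equation}\label{eq:ball}
\chi(W_\epsilon)-\chi(W_0)=\chi(W_\epsilon\cap B)-\chi(W_0\cap B)\qquad(\epsilon\in\Delta).
\end{equation}

\emph{Inside the ball.} The set $W_0\cap B=\{\sum u_i^2=0,\ |u|\le\delta\}$ is a cone, contracted to $0$ by $u\mapsto\tau u$, so $\chi(W_0\cap B)=1$. Take $\epsilon\in\Delta$ real and positive, and write $u=v+iv'$ with $v,v'\in\mathbb R^r$. Since $\sum u_i^2=|v|^2-|v'|^2+2i\,v\cdot v'$,
\[
W_\epsilon\cap B=\{|v|^2-|v'|^2=\epsilon,\quad v\cdot v'=0,\quad |v|^2+|v'|^2\le\delta^2\},
\]
and $v\neq0$ on this set. For $\tau\in[0,1]$ consider
\[
(v,v')\longmapsto\Big(\sqrt{\epsilon+\tau^2|v'|^2}\;\frac{v}{|v|},\ \tau v'\Big).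
\]
The image point satisfies the two equations, and its squared norm is $\epsilon+2\tau^2|v'|^2\le\epsilon+2|v'|^2=|v|^2+|v'|^2\le\delta^2$. For $\tau=1$ the map is the identity. For $\tau=0$ its image is the sphere $\{|v|^2=\epsilon,\ v'=0\}\cong S^{r-1}$, which lies in $B$ as $\epsilon<\delta^2$ and is fixed for all $\tau$. So $\chi(W_\epsilon\cap B)=\chi(S^{r-1})=1+(-1)^{r-1}$. By \eqref{eq:ball}, $\chi(W_\epsilon)-\chi(W_0)=(-1)^{r-1}$, and $\chi(W_\epsilon)=\chi(W_1)$ gives the claim.
\end{proof}

For $r=1$ the lemma says that a double zero splits into two simple zeros, as in Example~\ref{ex:blowup}.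

\section{Counting on a compactification}\label{sec:count}

We prove Proposition~\ref{prop:jump}. The strata $Y_j$ are not compact, and, as Example~\ref{ex:blowup} shows, $\chi(Y_j\cap\Gamma_f)$ can change because of what happens at the boundary of $Y_j$ or at infinity. We therefore compactify $Y_j$ with a normal crossings boundary, extend $t-f$ to a section of a line bundle, and control its zeros on all intersections of boundary components.

\subsection*{The compactification}
Fix $j$ and write $Y=Y_j$. Let $\overline Y$ be the closure of $Y$ in $\widetilde\Sigma$, and let $\widehat Y$ be the closure of $\overline Y$ in $\mathbb P^{n-1}\times\mathbb P^1\times\mathbb P^1\supset\mathbb C^{n-1}\times\mathbb C\times\mathbb C$. Since $\overline Y$ is finite, hence proper, over $\mathbb C^{n-1}$, it is closed in $\mathbb C^{n-1}\times\mathbb P^1\times\mathbb P^1$. So the part of $\widehat Y$ over $\mathbb C^{n-1}$ is $\overline Y$: the coordinates $y$ and $t$ become infinite only over the hyperplane at infinity of $\mathbb P^{n-1}$. The set $Y$ is smooth and open in $\widehat Y$.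

Apply (R) twice: resolve $\widehat Y$ by a morphism that is an isomorphism over the smooth locus, which contains $Y$, and then blow up over the preimage of $\widehat Y\setminus Y$. We obtain a smooth irreducible projective variety $Z$ and a morphism $\rho:Z\to\widehat Y$ that is an isomorphism over $Y$, such that $\partial=Z\setminus\rho^{-1}(Y)$ is a simple normal crossings divisor or empty. We identify $\rho^{-1}(Y)$ with $Y$. Let $\partial_1,\dots,\partial_q$ be the components of $\partial$, and for $I\subset\{1,\dots,q\}$ let $\partial_I=\bigcap_{i\in I}\partial_i$, with $\partial_\emptyset=Z$. Each $\partial_I$ is smooth and projective, or empty.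

Let $\pi:Z\to\mathbb P^{n-1}$ be the induced map, $X_0,\dots,X_{n-1}$ homogeneous coordinates with $x_i=X_i/X_0$, and $Z^\circ=\pi^{-1}(\mathbb C^{n-1})=\rho^{-1}(\overline Y)$. The function $t$ is regular on $Z^\circ$, and $Z\setminus Z^\circ$ is the zero set of the nonzero section $\pi^*X_0$. If $D$ is at least the largest pole order of $t$ along a component of this divisor, then $t\,\pi^*X_0^D$ has no pole in codimension one on the smooth variety $Z$, so it extends to a section $\eta$ of $\mathcal M=\pi^*\mathcal O(D)$. We fix $D\ge2d$ large enough for all $j$. The homogenization $f\mapsto f^{\mathrm h}=X_0^Df(X_1/X_0,\dots,X_{n-1}/X_0)$ identifies $V$ with the space of all forms of degree $D$. For $f\in V$ put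
\[
s_f=\eta-\pi^*f^{\mathrm h}\in H^0(Z,\mathcal M),\qquad W_f=\{s_f=0\}\subset Z.
\]
The map $f\mapsto s_f$ is affine. In the trivialization of $\mathcal M$ over $Z^\circ$ given by $\pi^*X_0^D$, the section $s_f$ is the function $t-f(x')$, so $W_f\cap Y=Y\cap\Gamma_f$. Integrating the identity $1_Y=\prod_i(1-1_{\partial_i})=\sum_I(-1)^{|I|}1_{\partial_I}$ of indicator functions over $W_f$ gives
\begin{equation}\label{eq:incl}
\chi(Y\cap\Gamma_f)=\sum_I(-1)^{|I|}\chi(W_f\cap\partial_I).
\end{equation}
By Lemma~\ref{lem:bertini}(2), applied to $\partial_I$ and $V$, there is an integer $\chi_I$ such that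
\begin{equation}\label{eq:const}
\chi(W_f\cap\partial_I)=\chi_I\quad\text{for every }f\in V\text{ such that }s_f|_{\partial_I}\text{ is transverse.}
\end{equation}

\subsection*{Generic graphs}
For each $z\in Z$ some form of degree $D$ does not vanish at $\pi(z)$, so $f\mapsto s_f(z)$ is not constant on $V$. By Lemma~\ref{lem:bertini}(1), for generic $f\in V$ all the sections $s_f|_{\partial_I}$ are transverse, and then \eqref{eq:incl} and \eqref{eq:const} give $\chi(Y\cap\Gamma_f)=N_j$, where $N_j=\sum_I(-1)^{|I|}\chi_I$. This proves part (1).

\subsection*{Tangent graphs away from $\tilde a$}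
On $V^{\mathrm{tan}}=f_0+H$ the value $s_f(z)$ is constant for $z\in\pi^{-1}(P)$, so we treat these points separately.

Let $\zeta\in\mathbb P^{n-1}\setminus P$. For each $i$ take a linear form that vanishes at $b_i$ but not at $\zeta$, multiply the squares of these forms, and multiply the result by the $(D-2d)$-th power of a linear form that does not vanish at $\zeta$. This form of degree $D$ is $h^{\mathrm h}$ for some $h\in H$, and it does not vanish at $\zeta$. So for $z\in Z\setminus\pi^{-1}(P)$ the map $f\mapsto s_f(z)$ is not constant on $V^{\mathrm{tan}}$. By Lemma~\ref{lem:bertini}(1), for generic $f\in V^{\mathrm{tan}}$ each section $s_f|_{\partial_I}$ is transverse on $\partial_I\setminus\pi^{-1}(P)$.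

Now let $f\in V^{\mathrm{tan}}$ and $z\in W_f\cap\pi^{-1}(P)$. Then $z\in Z^\circ$, and $\rho(z)\in\overline Y\cap\Gamma_f$ lies over $P$, so $\rho(z)=\tilde a$ by Lemma~\ref{lem:local}(2). If $j\ge1$ this is impossible, since $\tilde a\notin\overline{Y_j}$. If $j=0$, then $z=\tilde a\in Y_0$, because $\rho$ is an isomorphism over $Y_0$; in particular $z\notin\partial$.

Therefore, for generic $f\in V^{\mathrm{tan}}$, the section $s_f|_{\partial_I}$ is transverse on all of $\partial_I$ if $j\ge1$, or if $j=0$ and $I\neq\emptyset$; and for $j=0$, $I=\emptyset$, it is transverse at all zeros other than $\tilde a$. By \eqref{eq:incl} and \eqref{eq:const}, $\chi(Y_j\cap\Gamma_f)=N_j$ for $j\ge1$, and $\chi(Y_0\cap\Gamma_f)-N_0=\chi(W_f)-\chi_\emptyset$ for $j=0$. It remains to prove, for $j=0$, that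
\begin{equation}\label{eq:last}
\chi(W_{f_1})=\chi_\emptyset+(-1)^r\qquad\text{for generic }f_1\in V^{\mathrm{tan}}.
\end{equation}

\subsection*{Tangent graphs at $\tilde a$}
If $r=0$, then $Z=Y_0=\{\tilde a\}$. A transverse section has no zero, so $\chi_\emptyset=0$, while $W_{f_1}=\{\tilde a\}$ since $f_1(a')=t_0$. So \eqref{eq:last} holds.

Let $r\ge1$. For $f_1\in V^{\mathrm{tan}}$ the function $(t-f_1)|_{Y_0}$ vanishes at $\tilde a$ together with its differential, by Lemma~\ref{lem:local}(3). Its Hessian at $\tilde a$ defines an affine map from $V^{\mathrm{tan}}$ to the space of quadratic forms on $T=T_{\tilde a}Y_0$. We claim that this map is onto. Adding $h\in H$ to $f_1$ subtracts the Hessian at $\tilde a$ of the function $h(x')$ on $Y_0$. As $h$ vanishes to order $2$ at $a'$, this is the pullback of the Hessian of $h$ at $a'$ along the projection $T\to\mathbb C^{n-1}$. Take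
\[
h=Q(x'-a')\prod_{i\ge2}l_{1i}^2,
\]
with $Q$ any quadratic form on $\mathbb C^{n-1}$ and $l_{1i}$ as in the proof of Lemma~\ref{lem:jets}. Then $\deg h\le2d\le D$, $h\in H$, and the quadratic part of $h$ at $a'$ is $Q$ times the nonzero constant $\prod_{i\ge2}l_{1i}(a')^2$. The projection $T\to\mathbb C^{n-1}$ is injective by Lemma~\ref{lem:local}(1), so every quadratic form on $T$ is the pullback of some $Q$. This proves the claim, and it follows that the Hessian is nondegenerate for generic $f_1\in V^{\mathrm{tan}}$.

Fix $f_1\in V^{\mathrm{tan}}$ with nondegenerate Hessian such that $s_{f_1}$ is transverse at all zeros other than $\tilde a$; both conditions are generic. Choose $f\in V$ with $s_f$ transverse and $f(a')\ne t_0$, so that $s_f(\tilde a)\ne0$. Lemma~\ref{lem:morse}, with $s=s_{f_1}$, $s'=s_f$ and $z_0=\tilde a$, gives $\chi(W_{f_1})=\chi(W_f)+(-1)^r$, and $\chi(W_f)=\chi_\emptyset$ by \eqref{eq:const}. This proves \eqref{eq:last}.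

Only finitely many generic conditions were imposed, for finitely many $j$ and $I$, so Proposition~\ref{prop:jump} is proved. By Sections \ref{sec:setup} and~\ref{sec:reduction}, this proves Proposition~\ref{prop:vanish} and Theorems \ref{thm:euler} and~\ref{thm:strong}, and with them Theorem~\ref{thm:main} and Corollary~\ref{cor:orbits}.

\section{The role of the hypotheses}\label{sec:hyp}

\emph{The linear maps $M$.} They serve to obtain (i)--(iii), and Theorem~\ref{thm:strong} fails if only $M=1$ is allowed. For $n=2$, $p=x_2$, $N=1$ and $F=(x_1^2,x_2)$, all the polynomials $pS_fF=x_2+f(x_1^2)$ lie in the orbit of $x_2$. Here, over $\mathbb C$, $\theta$ equals $1$ on the line $x_1=0$ and $2$ elsewhere, so $\Sigma$ is this line, which violates (i) and (iii) and meets every graph $x_2=c-f(x_1)$ in exactly one point.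

\emph{The degree of $p$ and the matrix $N$.} The term $\lambda x_n^m$ with $m\ge1$ makes the polynomials ($\alpha$)--($\gamma$) nonzero and the cover $\widetilde\Sigma\to\Sigma$ finite. Without the condition on $N$, Theorem~\ref{thm:euler} fails: for $p=x_1$ and $N=1$ we have $pS_f=p$, so (H) holds for every $F$.

\emph{The number of variables.} The assumption $n\ge2$ ensures that $x'$ contains a variable, so that the conjugate points $b_i$ can be made distinct in (ii) and separated by the polynomials $f$.

\emph{The characteristic.} Characteristic $0$ is used to embed $k$ in $\mathbb C$, where all the tools of Section~\ref{sec:tools} apply. The first statement of Corollary~\ref{cor:orbits} is false over the prime field $\mathbb F_\ell$: the endomorphism $\varphi(x_i)=x_i^\ell$ satisfies $\varphi(g)=g^\ell$ for all $g$, so $\varphi(\alpha(p))=\alpha(p^\ell)$, and $\varphi$ maps the orbit of $p$ into the orbit of $p^\ell$ without being surjective.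

\begin{thebibliography}{9}

\bibitem{ks}
Kashiwara and Schapira, \emph{Sheaves on Manifolds}.

\bibitem{macpherson}
MacPherson, \emph{Ann. of Math.}, 1974.

\bibitem{question}
\emph{Some Combinatorial Questions About Polynomial Mappings},
\texttt{https://shpilrain.ccny.cuny.edu/essen2.pdf}.

\bibitem{viro}
Viro, 1988.

\end{thebibliography}
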